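\title{No F-space with a basis is complementably universal for F-spaces with bases}

\begin{abstract}
We show that no F-space with a Schauder basis contains a complemented copy of every F-space with a Schauder basis. To each nonempty compact set $\Theta\subset[1,2]$ we attach an F-space $X_\Theta$ with a basis, built from finite-dimensional blocks in which the lines spanned by the vectors $(1,t,t^2,\dots)$, $t\in\Theta$, are short. For every F-space $U$ with a basis, the sets $\Theta$ for which $X_\Theta$ is isomorphic to a complemented subspace of $U$ form a meager set in the Hausdorff metric. The proof is an entropy count: a complemented embedding encodes $\Theta$ by a matrix, and matrices have too few parameters. It follows that countably many spaces with bases do not suffice either, and that there are continuum many F-spaces with bases none of which is isomorphic to a complemented subspace of another.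
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$. An \emph{F-space} is a complete metrizable topological vector space over $\mathbb K$. An \emph{F-norm} on a vector space is a function $\|\cdot\|$ with values in $[0,\infty)$ such that $\|x+y\|\le\|x\|+\|y\|$; $\|\lambda x\|\le\|x\|$ for $|\lambda|\le1$; $\|\lambda x\|\to0$ as $\lambda\to0$; and $\|x\|=0$ only for $x=0$. The topology of an F-space is given by a complete metric of the form $\|x-y\|$ with $\|\cdot\|$ an F-norm, and conversely a vector space that is complete for such a metric is an F-space.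

A \emph{basis} of an F-space $X$ is a sequence $(e_n)$ such that every $x\in X$ has a unique expansion $x=\sum_nt_ne_n$ converging in $X$; the maps $\sum_nt_ne_n\mapsto\sum_{n\le m}t_ne_n$ are its \emph{partial sum projections}. A subspace is \emph{complemented} if it is closed and is the range of a continuous linear projection. We write $X\prec U$ if $X$ is isomorphic (linearly homeomorphic) to a complemented subspace of $U$. This holds exactly when there are continuous linear maps $J\colon X\to U$ and $P\colon U\to X$ with $PJ=I_X$. Indeed, given such maps, $JP$ is a continuous projection onto $J(X)=\ker(I_U-JP)$ and $P$ inverts $J$ on $J(X)$; conversely, if $J$ is an isomorphism onto the range of a projection $\pi$, take $P=J^{-1}\pi$. An F-space $U$ is \emph{complementably universal} for a family of F-spaces if $X\prec U$ for every member $X$ of the family.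

An F-space has \emph{arbitrary short lines} if every neighborhood of zero contains a line, that is, a one-dimensional subspace. In terms of an F-norm, call $\sup_{s\in\mathbb K}\|sx\|$ the \emph{size} of the line $\mathbb Kx$; the condition says that there are lines of arbitrarily small size. In a normed space every line has infinite size. In $\mathbb K^{\mathbb N}$ with the F-norm $\sum_n2^{-n}\min(1,|x_n|)$ the $n$-th coordinate axis has size $2^{-n}$.

By a theorem of Kalton, there is an F-space $U_0$ with a basis and without arbitrary short lines, unique up to isomorphism, which is complementably universal for the family of all F-spaces with bases and without arbitrary short lines. The following question is posed in \cite{tribute}.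

\medskip
\noindent\textbf{Problem.} \emph{Is there an F-space with a basis which is complementably universal for the family of all F-spaces with bases?}
\medskip

There is a reason to expect a positive answer. The countable power $U_0^{\mathbb N}$ has a basis: enumerate the bases of all factors in one sequence that keeps the order within each factor; the partial sums then converge in each factor. It contains a complemented copy of every countable product of spaces covered by Kalton's theorem, in particular of $\mathbb K^{\mathbb N}$, so at least some short lines are accommodated at no cost. But the short lines of $U_0^{\mathbb N}$ are of a special kind. If $W$ is a neighborhood of zero in $U_0$ containing no line, the lines contained in $W^n\times U_0\times U_0\times\cdots$ are exactly the lines of the subspace $\{0\}^n\times U_0\times U_0\times\cdots$. In a general F-space short lines need not fill a subspace, since the triangle inequality allows a sum of $k$ vectors taken from lines of size $1/k$ to have F-norm $1$. We shall see that the short directions can be prescribed along an arbitrary closed subset of a curve, and that there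 are too many such subsets for one space with a basis.

Let $\mathcal K$ be the space of nonempty compact subsets of $[1,2]$ with the Hausdorff metric. A subset of a metric space is \emph{nowhere dense} if it is dense in no nonempty open set, and \emph{meager} if it is a countable union of nowhere dense sets. An \emph{approximating sequence} for an F-space $U$ is a sequence of continuous finite-rank linear operators $S_m\colon U\to U$ with $S_mu\to u$ for all $u\in U$. The partial sum projections of a basis form an approximating sequence (Lemma~\ref{lem:partial}).

\begin{theorem}\label{thm:main}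
There are F-spaces $(X_\Theta,\|\cdot\|_\Theta)$, $\Theta\in\mathcal K$, each with a basis whose partial sum projections do not increase the F-norm, such that the following holds. If $U$ is an F-space with a basis, or more generally an F-space with an approximating sequence, then $\{\Theta\in\mathcal K:X_\Theta\prec U\}$ is meager in $\mathcal K$.
\end{theorem}

By the Baire category theorem the nonempty complete metric space $\mathcal K$ is not meager in itself, so for each such $U$ there is a $\Theta$ with $X_\Theta\not\prec U$.

\begin{corollary}\label{cor:answer}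
No F-space with a basis is complementably universal for the family of all F-spaces with bases.
\end{corollary}

Thus the hypothesis ``without arbitrary short lines'' in Kalton's theorem cannot be dropped. Theorem~\ref{thm:main} also shows that the failure is not repaired by allowing several spaces. Let $\operatorname{cov}(\mathcal M)$ be the least number of meager sets that cover a nonempty perfect Polish space (a separable completely metrizable space without isolated points); this cardinal is the same for all such spaces, and it is uncountable by the Baire category theorem.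

\begin{theorem}\label{thm:more}
\begin{itemize}
\item[(a)] Let $\mathcal U$ be a countable family of F-spaces with approximating sequences (in particular, of F-spaces with bases), or more generally such a family of fewer than $\operatorname{cov}(\mathcal M)$ spaces. Then some F-space $X$ with a basis satisfies $X\not\prec U$ for all $U\in\mathcal U$.
\item[(b)] There is a Cantor set $C\subset\mathcal K$ such that $X_\Theta\not\prec X_{\Theta'}$ for all distinct $\Theta,\Theta'\in C$. Hence there are continuum many F-spaces with bases, none isomorphic to a complemented subspace of another.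
\end{itemize}
\end{theorem}

The spaces $X_\Theta$ are built in Section~\ref{sec:spaces}. Section~\ref{sec:reduction} turns a complemented embedding $X_\Theta\prec U$ into a pair of matrices between one block of $X_\Theta$ and one of the spaces $S_m(U)$, which sorts the sets $\Theta$ with $X_\Theta\prec U$ into countably many families. Section~\ref{sec:entropy} shows that each family is nowhere dense, first in a model case where the count is transparent. Theorem~\ref{thm:more} is proved in Section~\ref{sec:more}.

\section{Background on F-spaces and on $\mathcal K$}\label{sec:prelim}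

We use three standard facts.
\begin{itemize}
\item[(F1)] A finite-dimensional subspace of an F-space is closed and carries the usual topology, and every linear map from it to a topological vector space is continuous.
\item[(F2)] (Open mapping theorem.) A continuous linear bijection between F-spaces is a homeomorphism.
\item[(F3)] (Banach--Steinhaus theorem.) If continuous linear operators $S_m$ on an F-space $(U,|\cdot|)$ converge pointwise, they are equicontinuous: for every $\delta>0$ there is $\eta>0$ such that $|u|<\eta$ implies $|S_mu|<\delta$ for all $m$.
\end{itemize}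

\begin{lemma}\label{lem:partial}
The partial sum projections $S_m$ of a basis $(e_n)$ of an F-space $(U,|\cdot|)$ are continuous. Hence they form an approximating sequence.
\end{lemma}

\begin{proof}
Put $|x|'=\sup_m|S_mx|$. Since $S_mx\to x$, we have $|x|\le|x|'<\infty$. Subadditivity and monotonicity under scalars of modulus at most $1$ pass from $|\cdot|$ to $|\cdot|'$. Given $\varepsilon>0$, choose $m_0$ with $|S_mx-x|\le\varepsilon$ for $m>m_0$; then for $|\lambda|\le1$ we have $|\lambda x|'\le\max_{m\le m_0}|\lambda S_mx|+|\lambda x|+\varepsilon$, so $|\lambda x|'\to0$ as $\lambda\to0$. Thus $|\cdot|'$ is an F-norm.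

It is complete. Let $(x^j)$ be $|\cdot|'$-Cauchy, $x^j=\sum_nt_n^je_n$. Then $(x^j)$ is $|\cdot|$-Cauchy, so $x^j\to x$ in $U$. For each $n$ the sequence $t_n^je_n=S_nx^j-S_{n-1}x^j$ (with $S_0=0$) is Cauchy in $U$, and $e_n\ne0$ by uniqueness of expansions, so $t_n^j\to t_n$ for some $t_n$ by (F1). Put $y_m=\sum_{n\le m}t_ne_n$. If $|x^j-x^{j'}|'\le\varepsilon$ for $j,j'\ge j_0$, then letting $j'\to\infty$ in $|S_mx^j-S_mx^{j'}|\le\varepsilon$ gives $|S_mx^j-y_m|\le\varepsilon$ for all $m$ and all $j\ge j_0$. In
\[
|y_m-x|\le|y_m-S_mx^j|+|S_mx^j-x^j|+|x^j-x|
\]
take $j\ge j_0$ with $|x^j-x|\le\varepsilon$ and then $m$ large; this gives $y_m\to x$. So $y_m=S_mx$ by uniqueness, and $|x^j-x|'\le\varepsilon$ for $j\ge j_0$.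

By (F2) the identity from $(U,|\cdot|')$ to $(U,|\cdot|)$ is a homeomorphism, and $|S_mx|\le|x|'$.
\end{proof}

\begin{lemma}\label{lem:sum}
Let $(E_\iota,\|\cdot\|_\iota)$ be F-spaces indexed by any set. The $\ell_1$-sum, consisting of all $x=(x_\iota)$ with $\|x\|=\sum_\iota\|x_\iota\|_\iota<\infty$, is an F-space.
\end{lemma}

\begin{proof}
It is a vector space because $\|\lambda x_\iota\|_\iota\le n\|x_\iota\|_\iota$ for an integer $n\ge|\lambda|$. If $F$ is a finite set of indices with $\sum_{\iota\notin F}\|x_\iota\|_\iota\le\varepsilon$, then $\|\lambda x\|\le\sum_{\iota\in F}\|\lambda x_\iota\|_\iota+\varepsilon$ for $|\lambda|\le1$, so $\|\lambda x\|\to0$ as $\lambda\to0$; the other axioms hold termwise. If $(x^j)$ is Cauchy, then $x^j_\iota\to x_\iota$ for each $\iota$. If $\|x^j-x^{j'}\|\le\varepsilon$ for $j,j'\ge j_0$, then $\sum_{\iota\in F}\|x_\iota^j-x_\iota\|_\iota\le\varepsilon$ for every finite $F$ and $j\ge j_0$, hence $\|x^j-x\|\le\varepsilon$.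
\end{proof}

The Hausdorff distance $d_H(\Theta,\Theta')$ is the least $\rho$ such that every point of each of the two sets is within $\rho$ of the other set. It makes $\mathcal K$ a compact metric space. Finite sets are dense, since a finite $\rho$-net in $\Theta$ is within $\rho$ of $\Theta$. There are no isolated points: if $\Phi$ is finite and $s\notin\Phi$ is close to a point of $\Phi$, then $\Phi$ and $\Phi\cup\{s\}$ are distinct and close, so every neighborhood in $\mathcal K$ has at least two elements. Thus $\mathcal K$ is a perfect Polish space.

\section{The spaces $X_\Theta$}\label{sec:spaces}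

Two demands shape the construction. First, continuity of $J$ and $P$ carries no rates: it says only that for some unknown $k$, vectors of F-norm at most $1/k$ are sent by $J$ into a neighborhood that $P$ sends into the ball of radius $1$. So $\Theta$ must be readable from the contrast between size $1/k$ and size $1$, and this for every $k$. We therefore use one block for each $k$, and on the $k$-th block we declare certain lines to have size at most $1/k$. Sums of $k-1$ vectors from these lines then have F-norm less than $1$, so no other line of the family may lie in the span of $k-1$ declared ones. Vectors $(1,t,t^2,\dots)$ have this independence, by the Vandermonde determinant. Second, the unit vectors must form a basis with uniform control over all blocks, so truncating a vector must not increase its F-norm. This forces us to declare the truncations of the chosen lines short as well.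

\subsection*{The blocks}

Fix $k\ge2$ and let $N=N_k=k^2$. On $\mathbb K^N$ let $|x|_\infty=\max_l|x_l|$ and $\sigma_jx=(x_1,\dots,x_j,0,\dots,0)$ for $0\le j\le N$. For $t\in[1,2]$ put
\[
\gamma(t)=(1,t,t^2,\dots,t^{N-1}),\qquad\text{so that } |\gamma(t)|_\infty\le2^{N-1}.
\]
For $\Theta\in\mathcal K$ define
\[
\|x\|_{k,\Theta}=\inf\Big\{\Big|x-\sum_{i=1}^rs_i\sigma_{j_i}\gamma(t_i)\Big|_\infty+\frac rk\ :\ r\ge0,\ s_i\in\mathbb K,\ t_i\in\Theta,\ 1\le j_i\le N\Big\}.
\]
One may move along any of the lines $\mathbb K\sigma_j\gamma(t)$, $t\in\Theta$, by any amount for the flat price $1/k$, and one pays for the rest in the supremum norm.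

\begin{lemma}\label{lem:block}
The function $\|\cdot\|_{k,\Theta}$ is a complete F-norm on $\mathbb K^N$ inducing the usual topology, and
\begin{align}
&\min(1/k,|x|_\infty)\le\|x\|_{k,\Theta}\le|x|_\infty,\label{eq:compare}\\
&\|s\gamma(t)\|_{k,\Theta}\le1/k\quad\text{for } t\in\Theta,\ s\in\mathbb K,\label{eq:short}\\
&\|\sigma_jx\|_{k,\Theta}\le\|x\|_{k,\Theta}\quad\text{for } 0\le j\le N.\label{eq:trunc}
\end{align}
If $\|x\|_{k,\Theta}<1$, then
\begin{equation}\label{eq:rep}
x=\sum_{i=1}^rs_i\sigma_{j_i}\gamma(t_i)+y\quad\text{with } r\le k-1,\ t_i\in\Theta,\ 1\le j_i\le N,\ |y|_\infty<1 .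
\end{equation}
\end{lemma}

\begin{proof}
Concatenating representations of $x$ and $x'$ gives one of $x+x'$, hence subadditivity. Multiplying a representation by $\lambda$ with $|\lambda|\le1$ keeps $r$ and does not increase the first term. The representation with $r=0$ costs $|x|_\infty$ and every other one costs at least $1/k$, which is \eqref{eq:compare}. By \eqref{eq:compare}, the remaining two axioms hold and $\|x\|_{k,\Theta}$, $|x|_\infty$ have the same null and Cauchy sequences. For \eqref{eq:short} take $r=1$, $j_1=N$. For \eqref{eq:trunc} apply $\sigma_j$ to a representation of $x$: we have $\sigma_j\sigma_{j_i}=\sigma_{\min(j,j_i)}$ and $|\sigma_jy|_\infty\le|y|_\infty$, and for $j=0$ there is nothing to prove. Finally, a representation of cost less than $1$ has $r/k<1$ and $|y|_\infty<1$.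
\end{proof}

We write $E_{k,\Theta}$ for $\mathbb K^N$ with this F-norm.

\begin{example}\label{ex:k2}
Let $k=2$, $N=4$. We show that $\Theta$ can be read off from $E_{2,\Theta}$. Suppose $\|R\gamma(t)\|_{2,\Theta}<1$ with $R\ge1$ and $t\in[1,2]$. The representation with $r=0$ costs $Rt^3\ge1$, so $r=1$ and
\[
R(1,t,t^2,t^3)=s\,\sigma_j(1,\theta,\theta^2,\theta^3)+y,\qquad\theta\in\Theta,\quad|y|_\infty<\tfrac12 .
\]
If $j=1$, the third coordinate gives $Rt^2=y_3$, which is impossible. If $j\ge2$, the first two coordinates give $R=s+y_1$ and $Rt=s\theta+y_2$. The functional $x_2-\theta x_1$ eliminates the unknown $s$: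
\[
R(t-\theta)=y_2-\theta y_1,\qquad\text{so } |t-\theta|<\frac{3}{2R}.
\]
Hence for $t\notin\Theta$ the line $\mathbb K\gamma(t)$ has size at least $1$, while for $t\in\Theta$ it has size at most $1/2$.
\end{example}

The example used two windows of coordinates, $\{1,2\}$ and $\{3,4\}$, and chose one that the truncation did not cut. On an uncut window a truncated vector either vanishes or agrees with $\gamma(\theta)$, and a polynomial vanishing at $\theta$ gives a functional that kills it. In general there are up to $k-1$ truncations and up to $k-1$ roots, so $k$ windows of length $k$ suffice; this is why $N=k^2$.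

For a polynomial $Q(\tau)=\sum_lq_l\tau^l$ let $|Q|_1=\sum_l|q_l|$. Then $|QQ'|_1\le|Q|_1|Q'|_1$, and $|\tau-t|_1\le3$ for $t\in[1,2]$. For a functional $f(x)=\sum_lf_lx_l$ on $\mathbb K^N$ let $|f|_1=\sum_l|f_l|$, which is its norm with respect to $|\cdot|_\infty$. For $b\in\{0,\dots,k-1\}$ and $Q$ of degree at most $k-1$ define
\[
f_{b,Q}(x)=\sum_lq_l\,x_{bk+1+l}.
\]
This functional involves only the coordinates in the window $\{bk+1,\dots,bk+k\}$; it satisfies $|f_{b,Q}|_1=|Q|_1$ and $f_{b,Q}(\gamma(t))=t^{bk}Q(t)$.

\begin{lemma}\label{lem:kill}
If $\|x\|_{k,\Theta}<1$, there are $b\in\{0,\dots,k-1\}$, $d\in\{0,\dots,k-1\}$ and $t_1,\dots,t_d\in\Theta$ such that $Q(\tau)=\prod_{i=1}^d(\tau-t_i)$ satisfies $|f_{b,Q}(x)|\le3^{k-1}$.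
\end{lemma}

\begin{proof}
Take a representation \eqref{eq:rep}. The $k$ open intervals $(bk,bk+k)$ are disjoint and there are at most $k-1$ indices $j_i$, so some interval contains none of them. For this $b$, every $i$ has $j_i\le bk$ or $j_i\ge bk+k$. Let $Q$ be the product of the factors $\tau-t_i$ over the $i$ with $j_i\ge bk+k$ (an empty product is $1$), and let $f=f_{b,Q}$. If $j_i\le bk$, then $\sigma_{j_i}\gamma(t_i)$ vanishes on the window. If $j_i\ge bk+k$, it agrees with $\gamma(t_i)$ on the window, and $f(\sigma_{j_i}\gamma(t_i))=t_i^{bk}Q(t_i)=0$. So $|f(x)|=|f(y)|\le|Q|_1\le3^{k-1}$.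
\end{proof}

\begin{corollary}\label{cor:recover}
If $R>0$, $t\in[1,2]$ and $\|R\gamma(t)\|_{k,\Theta}<1$, then $\operatorname{dist}(t,\Theta)\le3R^{-1/(k-1)}$.
\end{corollary}

\begin{proof}
Lemma~\ref{lem:kill} gives $Rt^{bk}|Q(t)|\le3^{k-1}$. Here $t^{bk}\ge1$, and $|Q(t)|\ge\operatorname{dist}(t,\Theta)^d\ge\operatorname{dist}(t,\Theta)^{k-1}$ because $\operatorname{dist}(t,\Theta)\le1$.
\end{proof}

So every block separates $\Theta$ from its complement by the required contrast: the line $\mathbb K\gamma(t)$ has size at most $1/k$ for $t\in\Theta$ and at least $1$ for $t\notin\Theta$.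

\subsection*{The sum of the blocks}

Let $X_\Theta$ be the $\ell_1$-sum of the spaces $E_{k,\Theta}$, $k\ge2$, with $\|x\|_\Theta=\sum_k\|x_k\|_{k,\Theta}$. It is an F-space by Lemma~\ref{lem:sum}, and it has arbitrary short lines by \eqref{eq:short}. Let $(e_n)$ list the unit vectors of $\mathbb K^{N_2}$ in their natural order, then those of $\mathbb K^{N_3}$, and so on.

\begin{lemma}\label{lem:basis}
The sequence $(e_n)$ is a basis of $X_\Theta$, and its partial sum projections $\Sigma_l$ satisfy $\|\Sigma_lx\|_\Theta\le\|x\|_\Theta$.
\end{lemma}

\begin{proof}
The partial sums of the coordinate expansion of $x$ have the form $(x_2,\dots,x_{k-1},\sigma_jx_k,0,\dots)$. By \eqref{eq:trunc} such a vector has F-norm at most $\|x\|_\Theta$, and its distance from $x$ is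
\[
\|x_k-\sigma_jx_k\|_{k,\Theta}+\sum_{i>k}\|x_i\|_{i,\Theta}\le2\|x_k\|_{k,\Theta}+\sum_{i>k}\|x_i\|_{i,\Theta},
\]
which tends to $0$ as $k\to\infty$. The coordinates are continuous by \eqref{eq:compare}, so the coefficients of any expansion of $x$ are its coordinates.
\end{proof}

\section{From complemented embeddings to matrices}\label{sec:reduction}

Let $(U,|\cdot|_U)$ be an F-space with an approximating sequence $(S_m)$, and put $U_m=S_m(U)$. For each $m$ and each $\delta\in\{1,\frac12,\frac13,\dots\}$ fix a norm $|\cdot|_{\delta,m}$ on the finite-dimensional space $U_m$ such that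
\begin{equation}\label{eq:norm}
|u|_{\delta,m}\le1\ \Longrightarrow\ |u|_U<\delta ;
\end{equation}
by (F1) a large multiple of any norm on $U_m$ will do. For a linear map $D$ on $\mathbb K^N$, $|D|_{\infty\to\infty}$ is the operator norm with respect to $|\cdot|_\infty$.

For $\delta$ as above and integers $k\ge2$, $m,M\ge1$, with $N=k^2$, let $\Omega(\delta,k,m,M)$ be the set of $\Theta\in\mathcal K$ for which there are linear maps $T\colon\mathbb K^N\to U_m$ and $B\colon U_m\to\mathbb K^N$ with
\begin{itemize}
\item[(i)] $|Tx|_U<\delta$ whenever $\|x\|_{k,\Theta}\le1/k$;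
\item[(ii)] $\|Bu\|_{k,\Theta}<1$ whenever $u\in U_m$ and $|u|_U<2\delta$;
\item[(iii)] $|BT-I|_{\infty\to\infty}\le\frac12$;
\item[(iv)] the operator norm of $T$ from $|\cdot|_\infty$ to $|\cdot|_{\delta,m}$ is at most $M$.
\end{itemize}
Conditions (i)--(iii) are what remains of $J$, $P$ and $PJ=I$ on one block. The gap between $\delta$ and $2\delta$ leaves room to perturb $T$, and (iv) confines $T$ to a bounded set.

\begin{proposition}\label{prop:cover}
If $X_\Theta\prec U$, then $\Theta\in\Omega(\delta,k,m,M)$ for some $\delta,k,m,M$.
\end{proposition}

\begin{proof}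
Let $PJ=I$. Choose $\delta$ such that $|u|_U<2\delta$ implies $\|Pu\|_\Theta<1$. By (F3) choose $\eta>0$ such that $|u|_U<\eta$ implies $|S_mu|_U<\delta$ for all $m$. Choose $k\ge2$ such that $\|x\|_\Theta\le1/k$ implies $|Jx|_U<\eta$.

Let $A\colon E_{k,\Theta}\to U$ be the restriction of $J$ to the $k$-th block, and let $B\colon U\to E_{k,\Theta}$ be $P$ followed by the projection onto the $k$-th block. Then $BA=I$. For every $m$, the map $T=S_mA$ satisfies (i) and the restriction of $B$ to $U_m$ satisfies (ii). As $m\to\infty$, $BS_mAx\to BAx=x$ for each $x\in\mathbb K^N$; applied to the $N$ unit vectors this gives convergence in operator norm, so (iii) holds for some $m$. Finally take an integer $M$ at least the norm of $T$.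
\end{proof}

The order of the choices matters. The index $m$ depends on $k$ through (iii), so $k$ has to be chosen before $m$, and (i) must then hold for whichever $m$ arises. This is the use of equicontinuity, and through (F3) of the completeness of $U$.

\section{The entropy count}\label{sec:entropy}

Fix $\delta,k,m,M$, let $N=k^2$ and $\Omega=\Omega(\delta,k,m,M)$. We prove that $\Omega$ is nowhere dense. For each $\Theta\in\Omega$ fix maps $T_\Theta,B_\Theta$ satisfying (i)--(iv) and put $D_\Theta=B_\Theta T_\Theta$. Let $q$ be the real dimension of the space of linear maps $\mathbb K^N\to U_m$; it is finite because $S_m$ has finite rank.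

\subsection*{Close matrices give related sets}

A short line is unbounded, so no perturbation of $T$ is small on all of it. But a perturbation of order $h$ is small on the segment of length $1/h$, and by Corollary~\ref{cor:recover} that segment already locates $t$ up to a power of $h$. For $\Theta'\in\Omega$ and $0<h<1$ let
\[
Z_h(\Theta')=\{t\in[1,2]:\|h^{-1}D_{\Theta'}\gamma(t)\|_{k,\Theta'}<1\}.
\]

\begin{lemma}\label{lem:classes}
Let $C_0=(1+2^{N+1}M)^q$. For every $0<h<1$, the set $\Omega$ is a union of at most $C_0h^{-q}$ sets, called $h$-classes, such that $\Theta\subset Z_h(\Theta')$ whenever $\Theta,\Theta'$ lie in one $h$-class.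
\end{lemma}

\begin{proof}
In a $q$-dimensional real normed space, a ball of radius $M$ is covered by at most $(1+2M/\rho)^q$ closed balls of radius $\rho$: center them at a maximal set of points of the ball with mutual distances greater than $\rho$; the balls of radius $\rho/2$ about these points are disjoint and lie in the ball of radius $M+\rho/2$, and comparing volumes bounds their number. Apply this to the operator norm in (iv) with $\rho=h2^{-N}$. The number of balls is at most $(1+2^{N+1}M/h)^q\le C_0h^{-q}$. An $h$-class is the set of $\Theta\in\Omega$ with $T_\Theta$ in a given ball.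

Let $\Theta,\Theta'$ lie in one class, $t\in\Theta$ and $x=h^{-1}\gamma(t)$. By \eqref{eq:short} and (i), $|T_\Theta x|_U<\delta$. Also $|(T_{\Theta'}-T_\Theta)x|_{\delta,m}\le2\rho\,h^{-1}2^{N-1}=1$, so $|(T_{\Theta'}-T_\Theta)x|_U<\delta$ by \eqref{eq:norm}. Hence $|T_{\Theta'}x|_U<2\delta$, and (ii) for $\Theta'$ gives $\|D_{\Theta'}x\|_{k,\Theta'}<1$.
\end{proof}

\subsection*{A model case}

Suppose for a moment that $D_\Theta=I$ for all $\Theta\in\Omega$, and let us see why $\Omega$ cannot be dense in $\mathcal K$. Put $\varepsilon=3h^{1/(k-1)}$. By Corollary~\ref{cor:recover}, $Z_h(\Theta')$ lies within $\varepsilon$ of $\Theta'$. Lemma~\ref{lem:classes}, used in both directions, shows that each $h$-class has Hausdorff diameter at most $\varepsilon$, and there are at most $C_0(3/\varepsilon)^{q(k-1)}$ classes. On the other hand, take a grid of more than $1/(4\varepsilon)$ points in $[1,2]$ with spacing $4\varepsilon$. Its nonempty subsets are at mutual Hausdorff distances at least $4\varepsilon$. If $\Omega$ is dense, each subset has an element of $\Omega$ within $\varepsilon$, and these elements are at mutual distances at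 least $2\varepsilon$, so they lie in different classes. Therefore
\[
2^{1/(4\varepsilon)}-1\le C_0(3/\varepsilon)^{q(k-1)},
\]
which is false for small $\varepsilon$. The matrices need polynomially many balls, and $\mathcal K$ needs more than any power.

In general $D_{\Theta'}$ is only close to $I$, and then $Z_h(\Theta')$ need not approach $\Theta'$. For instance, if $c>1$ and $c^{N-1}\le\frac32$, the diagonal matrix $D$ with entries $1,c,\dots,c^{N-1}$ has $|D-I|_{\infty\to\infty}\le\frac12$ and $D\gamma(t)=\gamma(ct)$; for $\Theta'=\{2\}$ we get $\|h^{-1}D\gamma(2/c)\|_{k,\Theta'}\le1/k$ for every $h$. What survives is that $Z_h(\Theta')$ is small: if $\Theta'$ is close to a finite set, then $Z_h(\Theta')$ is covered by a number of short intervals that does not depend on $h$.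

\subsection*{Covering $Z_h(\Theta')$}

For a functional $f$ and a matrix $D$, the function $t\mapsto f(D\gamma(t))$ is a polynomial of degree at most $N-1$ whose roots we do not know. A lower bound on its coefficients still controls the set where it is small.

\begin{lemma}\label{lem:sublevel}
Let $g$ be a polynomial of degree at most $N-1$ with $|g|_1\ge\frac12$, and let $\varepsilon>0$. Then $S=\{t\in[1,2]:|g(t)|\le\varepsilon\}$ is covered by at most $N-1$ closed intervals of length $\lambda=4(2N\varepsilon)^{1/(N-1)}$.
\end{lemma}

\begin{proof}
Let $S\neq\emptyset$. It is compact. Put $u_1=\min S$ and $u_{i+1}=\min(S\cap[u_i+\lambda,\infty))$ as long as this set is nonempty. Every point of $S$ lies in $[u_i,u_i+\lambda]$, where $u_i$ is the last of these points not exceeding it, so it suffices to show that fewer than $N$ points are produced. Suppose $u_1,\dots,u_N$ exist. Lagrange interpolation gives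
\[
g(\tau)=\sum_{i=1}^Ng(u_i)\prod_{j\ne i}\frac{\tau-u_j}{u_i-u_j},
\]
and $|g(u_i)|\le\varepsilon$, $|\tau-u_j|_1\le3$, $|u_i-u_j|\ge\lambda$. Hence $\frac12\le|g|_1\le N\varepsilon\,3^{N-1}\lambda^{-(N-1)}$, that is, $\lambda\le3(2N\varepsilon)^{1/(N-1)}$, a contradiction.
\end{proof}

Lemma~\ref{lem:kill} attaches a functional to each $t\in Z_h(\Theta')$, but its roots range over $\Theta'$, which may be infinite. To have finitely many functionals we move the roots to a finite set at distance $h$; the error is again of order $h$.

\begin{lemma}\label{lem:Z}
Let $C_1=3^k(1+k2^N)$ and $C_2=4(2NC_1)^{1/(N-1)}$. Let $\Theta'\in\Omega$, $0<h<1$, and let $\Phi\subset[1,2]$ be a finite nonempty set such that every point of $\Theta'$ is within $h$ of $\Phi$. Then $Z_h(\Theta')$ is covered by at most $Nk^2|\Phi|^{k-1}$ closed intervals of length $\lambda=C_2h^{1/(N-1)}$, and $\lambda\ge h$.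
\end{lemma}

\begin{proof}
Write $D=D_{\Theta'}$. Let $\mathcal F$ be the set of functionals $f_{b,\bar Q}$ with $0\le b\le k-1$ and $\bar Q(\tau)=\prod_{i=1}^d(\tau-\bar t_i)$, where $0\le d\le k-1$ and $\bar t_i\in\Phi$. Then $|\mathcal F|\le k\sum_{d=0}^{k-1}|\Phi|^d\le k^2|\Phi|^{k-1}$.

\emph{Each $t\in Z_h(\Theta')$ satisfies $|\bar f(D\gamma(t))|\le C_1h$ for some $\bar f\in\mathcal F$.} Lemma~\ref{lem:kill} applied to $x=h^{-1}D\gamma(t)$ gives $b$ and $Q=\prod_{i=1}^d(\tau-t_i)$, $t_i\in\Theta'$, with $|f_{b,Q}(D\gamma(t))|\le3^{k-1}h$. Choose $\bar t_i\in\Phi$ with $|t_i-\bar t_i|\le h$ and let $\bar Q=\prod_{i=1}^d(\tau-\bar t_i)$. Replacing one factor at a time,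
\[
Q-\bar Q=\sum_{i=1}^d(\bar t_i-t_i)\prod_{l<i}(\tau-\bar t_l)\prod_{l>i}(\tau-t_l),
\]
so $|Q-\bar Q|_1\le d\,3^{d-1}h\le k3^kh$. By (iii), $|D\gamma(t)|_\infty\le\frac32\,2^{N-1}\le2^N$. Hence
\[
|f_{b,\bar Q}(D\gamma(t))|\le3^{k-1}h+k3^k2^Nh\le C_1h .
\]

\emph{Each $\bar f\in\mathcal F$ contributes at most $N-1$ intervals.} The functional $\bar f\circ D$ has the form $x\mapsto\sum_lw_lx_l$, and $g(t)=\bar f(D\gamma(t))=\sum_{l=1}^Nw_lt^{l-1}$. By (iii), and since $\bar Q$ is monic,
\[
|g|_1=|\bar f\circ D|_1\ge|\bar f|_1-|\bar f\circ(D-I)|_1\ge\tfrac12|\bar f|_1\ge\tfrac12 .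
\]
Lemma~\ref{lem:sublevel} with $\varepsilon=C_1h$ covers $\{t\in[1,2]:|g(t)|\le C_1h\}$ by at most $N-1$ intervals of length $4(2NC_1h)^{1/(N-1)}=\lambda$. Finally $\lambda\ge h$ because $C_2\ge1$ and $h<1$.
\end{proof}

This is the only place where the closeness of $BT$ to $I$ is used, and it is needed: $T=0$, $B=0$ satisfy (i), (ii) and (iv) for every $\Theta$.

\subsection*{Counting}

The model argument used all subsets of a grid. That is not possible now: the bound in Lemma~\ref{lem:Z} exceeds $|\Phi|$, so it says nothing about a grid with about $|\Phi|$ points. Instead we fix the number $n$ of added points and refine the grid. The bound then stays constant, the number of configurations grows like $h^{-n/(N-1)}$, and $n$ may be taken large compared with $q$ and $N$.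

\begin{proposition}\label{prop:nd}
The set $\Omega=\Omega(\delta,k,m,M)$ is nowhere dense in $\mathcal K$.
\end{proposition}

\begin{proof}
Suppose $\Omega$ is dense in a nonempty open set $O$. Choose a finite set $\Theta_0\in O$ and $0<r\le1$ such that $d_H(\Phi,\Theta_0)\le r$ implies $\Phi\in O$. Let $I\subset[1,2]$ be a closed interval of length $r$ containing a point of $\Theta_0$. Fix an integer $n>q(N-1)$ and put
\[
F=Nk^2(n+|\Theta_0|)^{k-1}.
\]

Let $0<h<1$ and $\lambda=C_2h^{1/(N-1)}$. Let $\Gamma\subset I$ be the set of points at distance $0,4\lambda,8\lambda,\dots$ from the left end of $I$; it has $L\ge r/(4\lambda)$ points. For $\tau=(\tau_1,\dots,\tau_n)\in\Gamma^n$ put $\Phi_\tau=\Theta_0\cup\{\tau_1,\dots,\tau_n\}$. Every $\tau_l$ is within $r$ of a point of $\Theta_0$, so $d_H(\Phi_\tau,\Theta_0)\le r$ and $\Phi_\tau\in O$. Since $\Omega$ is dense in $O$, there is $\Theta_\tau\in\Omega$ with $d_H(\Theta_\tau,\Phi_\tau)\le h$.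

We claim that for each $h$-class at most $F^n$ tuples $\tau$ have $\Theta_\tau$ in the class. Suppose $\Theta_{\tau'}$ is in the class. By Lemma~\ref{lem:Z} with $\Phi=\Phi_{\tau'}$, the set $Z_h(\Theta_{\tau'})$ is covered by at most $F$ intervals of length $\lambda$. Extend each by $h$ on both sides. The extended intervals have length $\lambda+2h\le3\lambda<4\lambda$, so each contains at most one point of $\Gamma$, and the set $\Gamma'$ of points of $\Gamma$ lying in them has at most $F$ elements. If $\Theta_\tau$ is in the same class, then each $\tau_l$ is within $h$ of a point of $\Theta_\tau$, and $\Theta_\tau\subset Z_h(\Theta_{\tau'})$ by Lemma~\ref{lem:classes}. Hence $\tau\in(\Gamma')^n$, which proves the claim.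

Summing over the classes,
\[
\Big(\frac r{4C_2}\Big)^nh^{-n/(N-1)}\le L^n\le C_0F^nh^{-q}.
\]
The numbers $r,C_0,C_2,F,n,q,N$ do not depend on $h$, and $n/(N-1)>q$. Letting $h\to0$ gives a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The spaces $X_\Theta$ have the stated bases by Lemma~\ref{lem:basis}. If $U$ has a basis, it has an approximating sequence by Lemma~\ref{lem:partial}. By Propositions~\ref{prop:cover} and~\ref{prop:nd}, $\{\Theta:X_\Theta\prec U\}$ is contained in the union of the countably many nowhere dense sets $\Omega(\delta,k,m,M)$.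
\end{proof}

\begin{remark}
Some hypothesis on $U$ is needed. The $\ell_1$-sum of all the spaces $X_\Theta$, $\Theta\in\mathcal K$, is an F-space by Lemma~\ref{lem:sum}, and every $X_\Theta$ is complemented in it by the coordinate projection.
\end{remark}

\section{Small families and incomparable spaces}\label{sec:more}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]
For each $U\in\mathcal U$ the set $\{\Theta:X_\Theta\prec U\}$ is meager. Fewer than $\operatorname{cov}(\mathcal M)$ meager sets, in particular countably many, do not cover the perfect Polish space $\mathcal K$. Take $X=X_\Theta$ for an uncovered $\Theta$.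
\end{proof}

For part (b) consider the relation
\[
\mathcal R=\{(\Theta,\Theta')\in\mathcal K^2:X_\Theta\prec X_{\Theta'}\}.
\]
Theorem~\ref{thm:main} says that its sections are meager. To pass from sections to $\mathcal R$ itself we need regularity, and we recall the tools. A subset of a Polish space $Z$ is \emph{analytic} if it is the projection of a Borel subset of $Z\times Z'$ for some Polish space $Z'$. A set has the \emph{Baire property} if it differs from an open set by a meager set. By the Lusin--Sierpi\'nski theorem, analytic sets have the Baire property. The Kuratowski--Ulam theorem \cite[Thm.~8.41]{kechris} implies that a subset of $\mathcal K^2$ with the Baire property, all of whose sections $\{\Theta:(\Theta,\Theta')\in\mathcal R\}$ are meager, is meager. Mycielski's theorem \cite[Thm.~19.1]{kechris} implies that for a meager subset of $Z^2$, with $Z$ a nonempty perfect Polish space, there is a Cantor set $C\subset Z$ such that no pair of distinct points of $C$ belongs to the subset.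

All the spaces $X_\Theta$ are subspaces of the Polish space $Y=\prod_{k\ge2}\mathbb K^{N_k}$ and have the same basis $(e_n)$. We write $y(n)$ for the $n$-th coordinate of $y\in Y$, and $\|y\|_\Theta=\sum_k\|y_k\|_{k,\Theta}\in[0,\infty]$.

\begin{lemma}\label{lem:borel}
The function $(\Theta,y)\mapsto\|y\|_\Theta$ is Borel on $\mathcal K\times Y$.
\end{lemma}

\begin{proof}
It suffices to show that $\{(\Theta,x):\|x\|_{k,\Theta}<c\}$ is open in $\mathcal K\times\mathbb K^{N_k}$ for each $k$ and $c$. Let $r,s_i,j_i$ and $t_i\in\Theta$ satisfy $|x-\sum_is_i\sigma_{j_i}\gamma(t_i)|_\infty+r/k<c$. The left side is continuous in $(x,t_1,\dots,t_r)$, so there is $\rho>0$ such that the inequality persists for $x',t_i'$ with $|x'-x|_\infty<\rho$ and $|t_i'-t_i|<\rho$. If $d_H(\Theta,\Theta')<\rho$, such $t_i'$ can be found in $\Theta'$, and then $\|x'\|_{k,\Theta'}<c$.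
\end{proof}

\begin{lemma}\label{lem:analytic}
The relation $\mathcal R$ is analytic.
\end{lemma}

\begin{proof}
We code $J$ and $P$ by the images of the basis vectors. Let $V\subset Y$ be the countable set of finitely supported vectors with rational coordinates (Gaussian rational if $\mathbb K=\mathbb C$). Let $\mathcal B$ be the set of $(\Theta,\Theta',(a_n),(b_n))\in\mathcal K^2\times Y^{\mathbb N}\times Y^{\mathbb N}$ such that
\begin{itemize}
\item[(1)] $\|a_n\|_{\Theta'}<\infty$ and $\|b_n\|_\Theta<\infty$ for all $n$;
\item[(2)] for every rational $\varepsilon>0$ there is a rational $\eta>0$ such that every $x\in V$ satisfies $\|x\|_\Theta\ge\eta$ or $\|\sum_nx(n)a_n\|_{\Theta'}\le\varepsilon$;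
\item[(3)] the same holds with $\Theta$ and $\Theta'$ interchanged and $b_n$ in place of $a_n$;
\item[(4)] for every $n$, $\|\sum_{i\le l}a_n(i)b_i-e_n\|_\Theta\to0$ as $l\to\infty$.
\end{itemize}
The finite sums in (2)--(4) are continuous $Y$-valued functions of $((a_n),(b_n))$, and all quantifiers, including those in the limit in (4), range over countable sets. So $\mathcal B$ is Borel by Lemma~\ref{lem:borel}. We show that $\mathcal R$ is its projection.

Let $PJ=I$ with $J\colon X_\Theta\to X_{\Theta'}$ and $P\colon X_{\Theta'}\to X_\Theta$, and put $a_n=Je_n$, $b_n=Pe_n$. Then (1) holds, (2) and (3) follow from continuity at $0$, and $\sum_{i\le l}a_n(i)b_i=P\Sigma_lJe_n\to PJe_n=e_n$ gives (4).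

Conversely, let (1)--(4) hold. Define $Jx=\sum_nx(n)a_n\in X_{\Theta'}$ for finitely supported $x$. Given $\varepsilon$, take $\eta$ from (2), and let $x$ be finitely supported with $\|x\|_\Theta<\eta$. Choose $x^j\in V$ supported in the support of $x$ with $x^j\to x$ coordinatewise. By (F1), $\|x^j\|_\Theta<\eta$ for large $j$ and $Jx^j\to Jx$ in $X_{\Theta'}$, so $\|Jx\|_{\Theta'}\le\varepsilon$. Thus $J$ is uniformly continuous on the finitely supported vectors, which are dense in $X_\Theta$, and it extends to a continuous linear map into the complete space $X_{\Theta'}$. By (3) the same argument gives a continuous linear $P\colon X_{\Theta'}\to X_\Theta$ with $Pe_n=b_n$. Now $\sum_{i\le l}a_n(i)b_i=P\Sigma_la_n\to Pa_n=PJe_n$, so (4) says $PJe_n=e_n$ for all $n$. Hence $PJ=I$ and $(\Theta,\Theta')\in\mathcal R$.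
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
By Lemma~\ref{lem:analytic}, $\mathcal R$ has the Baire property. By Theorem~\ref{thm:main} with $U=X_{\Theta'}$, each section $\{\Theta:(\Theta,\Theta')\in\mathcal R\}$ is meager. So $\mathcal R$ is meager in $\mathcal K^2$ by the Kuratowski--Ulam theorem, and Mycielski's theorem gives a Cantor set $C\subset\mathcal K$ with $(\Theta,\Theta')\notin\mathcal R$ for all distinct $\Theta,\Theta'\in C$. A Cantor set has the cardinality of the continuum.
\end{proof}

\begin{thebibliography}{9}

\bibitem{kechris}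
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{tribute}
\emph{A Tribute to Nigel J. Kalton (1946--2010)},
\texttt{https://www.ams.org/journals/notices/201207/rtx120700942p.pdf}.

\end{thebibliography}
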